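
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{Continuous cross sections in the Bohr topology\\ and bounded $p$-ranks}


\begin{abstract}
An abelian group $H$ with divisible hull $D$ is called a ccs-group if the
quotient map $D\to D/H$ has a cross section that is continuous for the Bohr
topologies. We show that $\prod_p\mathbf Z_p^{n_p}$ is a ccs-group if and only
if the sequence $(n_p)$ is bounded; if it is unbounded, no cross section is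
continuous at even one point. The proof of necessity counts additive
quadruples. A map that is Bohr continuous at $0$ must respect a fixed
proportion of the additive quadruples in every finite subgroup, and a
cross section with values in a torsion-free group can do so only on finite
subgroups of bounded rank. We also obtain a necessary condition for arbitrary
ccs-groups, a sufficient condition for torsion-free ones, and a
characterization of the torsion-free algebraically compact ccs-groups.
\end{abstract}

\section{The question and the answer}

Let $G$ be an abelian group and $\mathbf T=\mathbf R/\mathbf Z$. The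
\emph{Bohr topology} of $G$ is the initial topology with respect to the set
$\hat G=\operatorname{Hom}(G,\mathbf T)$ of all characters of $G$; we write
$G^{\#}$ for $G$ with this topology. Let $H$ be an abelian group with
divisible hull $D$ and quotient map $\varphi:D\to D/H$. A \emph{cross section}
is a map $\Gamma:D/H\to D$ with $\varphi\circ\Gamma=\mathrm{id}$. Following
Comfort, Hern\'andez and Trigos-Arrieta, $\mathbf{ACCS}(\#)$ denotes the class
of those $H$ for which some cross section is continuous as a map
$(D/H)^{\#}\to D^{\#}$. Its members are called \emph{ccs-groups}.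

If $H$ is torsion-free, then $D$ is torsion-free while $D/H$ is a torsion
group, so the only homomorphism $D/H\to D$ is $0$. Hence, unless $D=H$, a
cross section cannot be additive. The definition nevertheless asks that
$\chi\circ\Gamma$ be continuous for each character $\chi$ of $D$. For
$H=\mathbf Z$ this is possible: choose an irrational $a\in(0,1)$, cut the
circle at the point $-a$, and let $\Gamma(x)$ be the representative of
$x\in\mathbf Q/\mathbf Z$ in the interval $(-a,1-a)$. The jump occurs at a
point that is not in $\mathbf Q/\mathbf Z$, and $\Gamma$ is Bohr continuous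
(Lemma~\ref{lem:sigma}).

For a prime $p$ let $\mathbf Z_p$ be the group of $p$-adic integers, and for a
set $\pi$ of primes put $N_\pi=\prod_{p\in\pi}\mathbf Z_p$. It is known that
every $N_\pi$ is a ccs-group and that $\mathbf{ACCS}(\#)$ is closed under
finite products. Hence $N_{\pi_1}\times\dots\times N_{\pi_n}$ is always ccs,
and so $\prod_p\mathbf Z_p^{n_p}$ is ccs whenever the sequence $(n_p)$ of
natural numbers is bounded. The question, posed in \cite{CCS}, is whether this
remains true for unbounded sequences.

There is some reason to guess that it does. If the product is restricted to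
finitely many primes, the result is a ccs-group. Moreover, for
$H=\prod_p\mathbf Z_p^{n_p}$ the quotient $D/H$ is a direct sum of $n_p$
copies of the $p$-primary part of $\mathbf Q/\mathbf Z$ for each $p$, and the
natural cross section treats each of the coordinates $i=1,2,\dots$ like
$\mathbf Q/\mathbf Z\to\mathbf Q$ above. Every element of $D/H$ has only
finitely many nonzero coordinates, so the same formula defines a cross section
for unbounded $(n_p)$ as well (Remark~\ref{rem:natural}). Nevertheless the
answer is no, and it is no for every unbounded sequence.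

\begin{theorem}\label{thm:main}
Let $H=\prod_p\mathbf Z_p^{n_p}$, with divisible hull $D$. Then $H$ is a
ccs-group if and only if the sequence $(n_p)$ is bounded. If $(n_p)$ is
unbounded, then no cross section $D/H\to D$ is Bohr continuous at even a
single point.
\end{theorem}

The method applies more generally. Let $t(H)$ be the torsion subgroup of $H$
and $\mathbf F_p=\mathbf Z/p\mathbf Z$.

\begin{theorem}\label{thm:general}
\begin{enumerate}
\item[(a)] If $H$ is a ccs-group, then
$\sup_p\dim_{\mathbf F_p}H/(t(H)+pH)<\infty$.
\item[(b)] If $H$ is torsion-free and there are $h_1,\dots,h_N\in H$ whose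
images generate $H/pH$ for every prime $p$, then $H$ is a ccs-group.
\item[(c)] A torsion-free algebraically compact group $H$ is a ccs-group if
and only if $\sup_p\dim_{\mathbf F_p}H/pH<\infty$.
\end{enumerate}
\end{theorem}

Necessity rests on the following statement, in which divisible hulls no longer
appear. For a finite abelian group $F$ let $\operatorname{rk}F$ be its minimal
number of generators.

\begin{theorem}\label{thm:A}
Let $\varphi:D\to X$ be a homomorphism of abelian groups with $D$
torsion-free. Let $\mathcal F$ be a nonempty family of finite subgroups of $X$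
and $S=\bigcup\mathcal F$. Suppose that $\Gamma:S\to D$ satisfies
$\varphi\circ\Gamma=\mathrm{id}_S$ and is continuous at $0$ as a map from $S$,
with the topology induced from $X^{\#}$, to $D^{\#}$. Then
$\sup_{F\in\mathcal F}\operatorname{rk}F<\infty$.
\end{theorem}

\paragraph{The idea.}
Every map on a single finite group is continuous, so the obstruction must be
quantitative and uniform over $\mathcal F$. We measure additivity by counting.
An \emph{additive quadruple} of a finite abelian group $F$ is an element
$(x_1,x_2,x_3,x_4)$ of $F^4$ with $x_1+x_2=x_3+x_4$; there are $|F|^3$ of them.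
A map $\Gamma$ \emph{preserves} the quadruple if
$\Gamma(x_1)+\Gamma(x_2)=\Gamma(x_3)+\Gamma(x_4)$, and we let
\[
Q_\Gamma(F)=\#\{\text{additive quadruples of }F\text{ preserved by }\Gamma\}.
\]
Theorem~\ref{thm:A} follows from two facts, proved in
Sections~\ref{sec:energy} and~\ref{sec:rank}.
\begin{itemize}
\item Continuity at $0$ gives one $\eta>0$ such that
$Q_\Gamma(F)\ge\eta|F|^3$ for all $F\in\mathcal F$.
\item If $D$ is torsion-free, $\varphi\circ\Gamma=\mathrm{id}$ on $F$ and
$Q_\Gamma(F)\ge\eta|F|^3$, then $\operatorname{rk}F$ is bounded in terms of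
$\eta$.
\end{itemize}

\paragraph{The hypotheses.}
The first fact uses neither the torsion-freeness of $D$ nor the equation
$\varphi\circ\Gamma=\mathrm{id}$; the second uses both, and neither can be
dropped from Theorem~\ref{thm:A}. If $X$ is an infinite direct sum of copies
of $\mathbf Z/2\mathbf Z$ and $D=X$, the identity map is a continuous cross
section on the finite subgroups of $X$, whose ranks are unbounded. If $\Gamma$
need not be a cross section, take the same $X$, any torsion-free $D$, and
$\Gamma=0$.

\section{Conventions, and the case $H=\mathbf Z$}\label{sec:prelim}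

For $t\in\mathbf T$ let $\|t\|$ be the distance from $t$ to $0$, and put
$e(t)=e^{2\pi it}$. For a finite nonempty set $F$ we write
$\mathbb E_{x\in F}=|F|^{-1}\sum_{x\in F}$. We use the following standard
facts.

\emph{Bohr topology.} The sets
$\{x\in G:\|\psi_i(x)\|<\delta,\ 1\le i\le m\}$ with
$\psi_1,\dots,\psi_m\in\hat G$ and $\delta>0$ form a neighborhood base at $0$
in $G^{\#}$. Homomorphisms are Bohr continuous, because characters pull back
to characters, and translations are Bohr homeomorphisms. Since every character
of $G_1\times G_2$ has the form $(g_1,g_2)\mapsto\chi_1(g_1)+\chi_2(g_2)$, we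
have $(G_1\times G_2)^{\#}=G_1^{\#}\times G_2^{\#}$.

\emph{Characters.} Let $D$ be an abelian group. With the topology of pointwise
convergence, $\hat D$ is a compact group; let $\mu$ be its normalized Haar
measure. As $\mathbf T$ is divisible and contains elements of every finite
order, characters separate the points of $D$. So for $d\ne0$ the map
$\chi\mapsto e(\chi(d))$ is a nontrivial continuous homomorphism from $\hat D$
to the unit circle, and its integral vanishes:
\begin{equation}\label{eq:orth}
\int_{\hat D}e(\chi(d))\,d\mu(\chi)=
\begin{cases}1,&d=0,\\ 0,&d\neq0.\end{cases}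
\end{equation}

\emph{Divisible hulls.} The divisible hull $D$ of $H$ is a divisible group
containing $H$ such that each nonzero subgroup of $D$ meets $H$ nontrivially;
it is unique up to isomorphism over $H$, and $D/H$ is a torsion group. If $H$
is torsion-free, then so is $D$, and $D$ is characterized as a torsion-free
divisible group containing $H$ with $D/H$ torsion. A divisible subgroup of an
abelian group is a direct summand. For an abelian group $X$ put
$X[p]=\{x\in X:px=0\}$.

\begin{lemma}\label{lem:sigma}
Let $a\in(0,1)$ be irrational, and for $x\in\mathbf Q/\mathbf Z$ let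
$\sigma(x)\in\mathbf Q$ be the representative of $x$ in $(-a,1-a)$. Then
$\sigma$ is a continuous cross section
$(\mathbf Q/\mathbf Z)^{\#}\to\mathbf Q^{\#}$.
\end{lemma}

\begin{proof}
Since $a$ is irrational, each class in $\mathbf Q/\mathbf Z$ has exactly one
representative in the open interval. Moreover $(-a,1-a)$ maps
homeomorphically onto $\mathbf R/\mathbf Z$ minus the class of $-a$. So
$\sigma:\mathbf Q/\mathbf Z\to\mathbf R$ is continuous for the topology
induced from $\mathbf R/\mathbf Z$, hence also for the Bohr topology, which is
finer because the inclusion $\mathbf Q/\mathbf Z\subset\mathbf T$ is a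
character.

Let $\chi\in\hat{\mathbf Q}$. Choose $\theta\in\mathbf R$ with
$\chi(1)=\theta+\mathbf Z$ and put
$\chi'(q)=\chi(q)-(\theta q+\mathbf Z)$. Then $\chi'$ is a character that
vanishes on $\mathbf Z$, so it induces a character $\bar\chi'$ of
$\mathbf Q/\mathbf Z$, and
\[
\chi(\sigma(x))=(\theta\sigma(x)+\mathbf Z)+\bar\chi'(x).
\]
Both terms are continuous on $(\mathbf Q/\mathbf Z)^{\#}$. As $\chi$ was
arbitrary, $\sigma$ is Bohr continuous.
\end{proof}

\section{The quadruple test}\label{sec:test}

Suppose that $\Gamma(0)=0$ and that $\chi\circ\Gamma$ is continuous at $0$ for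
a given $\chi\in\hat D$. Then $f=e(\chi\circ\Gamma)$ is close to $1$ wherever
certain finitely many characters are small. This section turns such
information into a statement about additive quadruples. For a function $f$ on
a finite abelian group $F$ put
\[
T(f)=\sum_{x_1+x_2=x_3+x_4}f(x_1)f(x_2)\overline{f(x_3)}\,\overline{f(x_4)},
\]
the sum being over all additive quadruples of $F$.

\begin{lemma}\label{lem:T}
Let $F$ be a finite abelian group, $N=|F|$, and $f:F\to\mathbf C$. Then $T(f)$
is real and $T(f)\ge0$. If $B\subseteq F$ satisfies $|B|\ge\beta N$ with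
$\beta>0$, and $\operatorname{Re}f\ge\frac12$ on $B-B$, then
$T(f)\ge\big(\tfrac12\beta^2\big)^4N^3$.
\end{lemma}

\begin{proof}
We first show that
\begin{equation}\label{eq:box}
N^{-3}T(f)=\mathbb E_{y,y'\in F}\Big|\mathbb E_{x\in F}
f(x-y)\overline{f(x-y')}\Big|^2 ,
\end{equation}
which proves that $T(f)$ is real and $T(f)\ge0$. The right side expands to
\[
N^{-4}\sum_{x,x',y,y'}f(x-y)\,f(x'-y')\,\overline{f(x-y')}\,\overline{f(x'-y)} .
\]
Put $z_1=x-y$, $z_2=x'-y'$, $z_3=x-y'$, $z_4=x'-y$. Then $z_1+z_2=z_3+z_4$.
Conversely, given an additive quadruple $(z_i)$ and an arbitrary $y\in F$,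
there is exactly one choice of the other variables: $x=z_1+y$, $x'=z_4+y$,
$y'=x-z_3$, and then $x'-y'=z_4+z_3-z_1=z_2$. So each additive quadruple
arises exactly $N$ times, and \eqref{eq:box} follows.

Now let $B$ be as in the lemma and let $1_B$ be its indicator function. Since
$\operatorname{Re}f(x-y)\ge\frac12$ for $x,y\in B$,
\[
\tfrac12\beta^2\le\Big|\mathbb E_{x}1_B(x)\,\mathbb E_{y}1_B(y)f(x-y)\Big| .
\]
By the Cauchy--Schwarz inequality in $x$,
\[
\big(\tfrac12\beta^2\big)^2\le\mathbb E_x\Big|\mathbb E_y1_B(y)f(x-y)\Big|^2
=\mathbb E_{y,y'}1_B(y)1_B(y')\,\mathbb E_x f(x-y)\overline{f(x-y')} .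
\]
By the Cauchy--Schwarz inequality in $(y,y')$, the square of the last
expression is at most the right side of \eqref{eq:box}. Hence
$(\frac12\beta^2)^4\le N^{-3}T(f)$.
\end{proof}

The following example, which is not used in the proofs of the theorems, shows
in a simple case how rank and continuity collide.

\begin{example}\label{ex:two}
Let $F_r=(\frac12\mathbf Z/\mathbf Z)^r\subset(\mathbf Q/\mathbf Z)^r$, a group
isomorphic to $(\mathbf Z/2\mathbf Z)^r$, and let
$\Gamma:F_r\to\mathbf Q^r$ take representatives in $\{0,\frac12\}$ in each
coordinate. This is $\sigma$ in each coordinate, if $a<\frac12$. (If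
$a>\frac12$, the representatives are $0$ and $-\frac12$; then $\sigma$ is
replaced by $-\sigma$ on $\frac12\mathbf Z/\mathbf Z$, and the counts below
are unchanged.)

\emph{Preserved quadruples.} In one coordinate there are $8$ additive
quadruples. With representatives in units of $\frac12$, the preserved ones are
the solutions of $u_1+u_2=u_3+u_4$ in $\{0,1\}$; the common sum $0,1,2$ occurs
$1,4,1$ times, so there are $6$. The remaining two are $(1,1,0,0)$ and
$(0,0,1,1)$. A quadruple of $F_r$ is preserved if and only if it is preserved
in every coordinate. Hence $Q_\Gamma(F_r)=6^r=(\frac34)^r|F_r|^3$: the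
preserved proportion tends to $0$ as $r$ grows.

\emph{What a character sees.} Let $\chi(q)=\frac12\sum_jq_j+\mathbf Z$, so that
$f=e(\chi\circ\Gamma)$ is a product over the coordinates of the function
taking the value $1$ at $0$ and $i$ at $\frac12$. In one coordinate, each of
the $6$ preserved quadruples contributes $1$ to $T(f)$, and each of the other
two contributes $-1$. Therefore $T(f)=4^r=2^{-r}|F_r|^3$.

\emph{The collision.} Suppose that $\psi_1,\dots,\psi_m\in\hat F_r$ control
$\chi\circ\Gamma$ in the sense that $\|\chi(\Gamma(x))\|\le\frac16$ whenever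
$\psi_1(x)=\dots=\psi_m(x)=0$. Let $B$ be the common kernel of the $\psi_i$.
It is a subgroup of index at most $2^m$, and
$\operatorname{Re}f\ge\cos\frac{\pi}{3}=\frac12$ on $B=B-B$.
Lemma~\ref{lem:T} with $\beta=2^{-m}$ gives
\[
2^{-8m-4}\le2^{-r},\qquad\text{that is,}\qquad r\le8m+4 .
\]
So the number of characters needed to control the single character $\chi$
grows with the rank. In particular, the coordinatewise section from the direct
sum $(\mathbf Q/\mathbf Z)^{(\mathbf N)}$ of countably many copies of
$\mathbf Q/\mathbf Z$ to $\mathbf Q^{(\mathbf N)}$, given by $\sigma$ in each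
coordinate, is not Bohr continuous at $0$. Otherwise some $m$ characters would
control $\chi(q)=\frac12\sum_jq_j+\mathbf Z$ on all the subgroups $F_r$
(embedded in the first $r$ coordinates) at once.
\end{example}

In general the characters $\psi_i$ are required to be small, not zero, and $B$
is no longer a subgroup. It is still large.

\begin{lemma}\label{lem:bohr}
Let $F$ be a finite abelian group, $k\ge1$, $\psi_1,\dots,\psi_k\in\hat F$, and
$f:F\to\mathbf C$. Suppose that $\operatorname{Re}f(x)\ge\frac12$ for all
$x\in F$ with $\|\psi_i(x)\|<1/k$ for $1\le i\le k$. Then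
\[
T(f)\ge\kappa_k|F|^3,\qquad\text{where }\kappa_k=2^{-4}(2k)^{-8k}.
\]
\end{lemma}

\begin{proof}
Let $B=\{x\in F:\|\psi_i(x)\|<\frac1{2k},\ 1\le i\le k\}$. Divide $\mathbf T$
into $2k$ half-open arcs of length $\frac1{2k}$, and $\mathbf T^k$ accordingly
into $(2k)^k$ boxes. Some box contains the points
$(\psi_1(x),\dots,\psi_k(x))$ for all $x$ in a set $F_0\subseteq F$ of at least
$(2k)^{-k}|F|$ elements. Fix $x_0\in F_0$. Two points of a half-open arc of
length $\frac1{2k}$ differ by less than $\frac1{2k}$, so $F_0-x_0\subseteq B$
and $|B|\ge(2k)^{-k}|F|$. By the triangle inequality, $\|\psi_i\|<\frac1k$ on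
$B-B$ for every $i$, so $\operatorname{Re}f\ge\frac12$ on $B-B$. Apply
Lemma~\ref{lem:T} with $\beta=(2k)^{-k}$.
\end{proof}

\section{Continuity preserves a fixed proportion of
quadruples}\label{sec:energy}

In Example~\ref{ex:two} we knew the section and could point to a bad
character. For an unknown $\Gamma$ we cannot, so we average over all
characters: by \eqref{eq:orth}, the average of $T(e(\chi\circ\Gamma))$ is
exactly $Q_\Gamma(F)$. The difficulty is that continuity at $0$ provides, for
each $\chi$ separately, a number of controlling characters that may depend on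
$\chi$. Countable additivity of Haar measure makes this number uniform on a
set of characters of measure at least $\frac12$. This suffices, because
$T\ge0$ on the remaining characters.

\begin{proposition}\label{prop:energy}
Let $D$ and $X$ be abelian groups, $\mathcal F$ a nonempty family of finite
subgroups of $X$, and $S=\bigcup\mathcal F$. Let $\Gamma:S\to D$ be a map that
is continuous at $0$ from $S$, with the topology induced from $X^{\#}$, to
$D^{\#}$. Then there is $\eta>0$ such that $Q_\Gamma(F)\ge\eta|F|^3$ for all
$F\in\mathcal F$.
\end{proposition}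

\begin{proof}
Replacing $\Gamma$ by $\Gamma-\Gamma(0)$ changes neither the preserved
quadruples nor the continuity at $0$. So let $\Gamma(0)=0$.

\emph{Uniform control.} For an integer $k\ge1$ let $M_k$ be the set of all
$\chi\in\hat D$ such that for every $F\in\mathcal F$ there are
$\psi_1,\dots,\psi_k\in\hat F$ with
\begin{equation}\label{eq:control}
x\in F,\ \ \|\psi_i(x)\|<1/k\ (1\le i\le k)
\quad\Longrightarrow\quad\|\chi(\Gamma(x))\|\le 1/6 .
\end{equation}
The $\psi_i$ may depend on $F$, but their number $k$ may not. These sets have
three properties.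
\begin{itemize}
\item \emph{$M_k$ is closed in $\hat D$.} For a fixed $F$ and a fixed tuple
$(\psi_i)$, condition \eqref{eq:control} requires
$\|\chi(\Gamma(x))\|\le\frac16$ for certain $x\in F$; this defines a closed set
of $\chi$. Take the union over the finitely many tuples in $\hat F^k$, then
the intersection over $F\in\mathcal F$.
\item \emph{$M_k\subseteq M_{k+1}$.} Put $\psi_{k+1}=\psi_k$; the hypothesis
$\|\psi_i(x)\|<\frac1{k+1}$ is stronger than $\|\psi_i(x)\|<\frac1k$.
\item \emph{$\bigcup_kM_k=\hat D$.} Let $\chi\in\hat D$. Since $\chi\circ\Gamma$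
is continuous at $0$ with value $0$, there are $m\ge1$,
$\psi_1,\dots,\psi_m\in\hat X$ and $\delta>0$ such that
$\|\chi(\Gamma(x))\|<\frac16$ for all $x\in S$ with $\|\psi_i(x)\|<\delta$ for
$1\le i\le m$. Let $k\ge\max(m,1/\delta)$, and put $\psi_i=\psi_m$ for
$m<i\le k$. The restrictions $\psi_i|_F$ satisfy \eqref{eq:control} for every
$F\in\mathcal F$, so $\chi\in M_k$.
\end{itemize}
Hence $\mu(M_k)\to1$, and we may fix $k$ with $\mu(M_k)\ge\frac12$.

\emph{Averaging.} Let $F\in\mathcal F$, and for $\chi\in\hat D$ let
$f_\chi(x)=e(\chi(\Gamma(x)))$ on $F$. If $\chi\in M_k$ and the $\psi_i$ are as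
in \eqref{eq:control}, then $\operatorname{Re}f_\chi\ge\cos\frac\pi3=\frac12$
wherever all $\|\psi_i\|<\frac1k$, so $T(f_\chi)\ge\kappa_k|F|^3$ by
Lemma~\ref{lem:bohr}. For all other $\chi$ we have $T(f_\chi)\ge0$ by
Lemma~\ref{lem:T}. Since
\[
T(f_\chi)=\sum_{x_1+x_2=x_3+x_4}
e\big(\chi(\Gamma(x_1)+\Gamma(x_2)-\Gamma(x_3)-\Gamma(x_4))\big)
\]
is continuous in $\chi$, we may integrate. By \eqref{eq:orth},
\[
Q_\Gamma(F)=\int_{\hat D}T(f_\chi)\,d\mu(\chi)\ge\tfrac12\kappa_k|F|^3 .
\]
Thus $\eta=\frac12\kappa_k$ works; it does not depend on $F$.
\end{proof}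

\section{Many preserved quadruples force small rank}\label{sec:rank}

We now have a finite problem: a set $Y=\Gamma(F)$ of $|F|$ points in a
torsion-free group, with many solutions of $y_1+y_2=y_3+y_4$. Such a set must
have a large piece of small dimension. The image of this piece under $\varphi$
is a large subset of $F$, contained in a translate of a subgroup with few
generators. We use three results.

\begin{theorem}[Balog--Szemer\'edi--Gowers;
\cite{Gowers98,Gowers01}, {\cite[\S2.5]{TV}}]\label{thm:bsg}
For every $\eta>0$ there are $c,C>0$ such that the following holds. If $Y$ is a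
finite nonempty subset of an abelian group and at least $\eta|Y|^3$ quadruples
in $Y^4$ satisfy $y_1+y_2=y_3+y_4$, then there is $Y'\subseteq Y$ with
$|Y'|\ge c|Y|$ and $|Y'-Y'|\le C|Y'|$.
\end{theorem}

\begin{theorem}[Pl\"unnecke--Ruzsa; {\cite[Cor.~6.27]{TV}}]\label{thm:pr}
If $A,B$ are finite nonempty subsets of an abelian group and
$|A+B|\le K|A|$, then $|B+B|\le K^2|A|$.
\end{theorem}

\begin{lemma}[Freiman; {\cite[Lemma~5.13]{TV}}]\label{lem:freiman}
If $A\subset\mathbf R^m$ is finite and nonempty and its affine span has
dimension $d$, then $|A+A|\ge(d+1)|A|-\frac{d(d+1)}2$.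
\end{lemma}

\begin{proof}
We include the short proof. Induct on $|A|$. If $|A|=1$, then $d=0$ and both
sides equal $1$. Let $|A|>1$, so $d\ge1$. Let $v$ be a vertex of the polytope
$\operatorname{conv}A$ and $A_1=A\setminus\{v\}$. The affine span of $A_1$ has
dimension $d$ or $d-1$.

\emph{Dimension $d$.} A vertex of a $d$-dimensional polytope lies on at least
$d$ edges. Choose $d$ edges at $v$, and let $w_i$ be the point of $A_1$ on the
$i$-th edge that is nearest to $v$; it exists, because the other endpoint of
the edge is in $A$. Distinct edges at $v$ meet only in $v$, so the $d+1$ sums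
$2v,v+w_1,\dots,v+w_d$ are distinct. None of them is in $A_1+A_1$. Indeed,
$2v=a+b$ with $a,b\in A$ forces $a=b=v$, since $v$ is a vertex. If $v+w_i=a+b$
with $a,b\in A_1$, then the midpoint of $a$ and $b$ lies on the $i$-th edge;
since an edge is a face, $a$ and $b$ lie on it too, both at distance at least
$|w_i-v|$ from $v$. But $(a-v)+(b-v)=w_i-v$, so along the edge the distances
of $a$ and $b$ from $v$ add up to $|w_i-v|>0$, a contradiction. By induction,
\[
|A+A|\ge(d+1)(|A|-1)-\tfrac{d(d+1)}2+(d+1)=(d+1)|A|-\tfrac{d(d+1)}2 .
\]

\emph{Dimension $d-1$.} There is an affine function $\ell$ that vanishes on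
$A_1$ with $\ell(v)=1$. The values of $\ell(a)+\ell(b)$, which depend only on
$a+b$, show that $A_1+A_1$, $v+A_1$ and $\{2v\}$ are pairwise disjoint. By
induction,
\[
|A+A|\ge d(|A|-1)-\tfrac{(d-1)d}2+(|A|-1)+1=(d+1)|A|-\tfrac{d(d+1)}2 .\qedhere
\]
\end{proof}

\begin{proposition}\label{prop:rank}
For every $\eta>0$ there is $R(\eta)$ with the following property. Let
$\varphi:D\to X$ be a homomorphism of abelian groups with $D$ torsion-free,
let $F$ be a finite subgroup of $X$, and let $\Gamma:F\to D$ satisfy
$\varphi\circ\Gamma=\mathrm{id}_F$. If $Q_\Gamma(F)\ge\eta|F|^3$, then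
$\operatorname{rk}F\le R(\eta)$.
\end{proposition}

\begin{proof}
Let $N=|F|$ and $Y=\Gamma(F)$. Since $\varphi\circ\Gamma=\mathrm{id}_F$, the
map $\Gamma$ is injective and $|Y|=N$. The same equation shows that a relation
$\Gamma(x_1)+\Gamma(x_2)=\Gamma(x_3)+\Gamma(x_4)$ implies
$x_1+x_2=x_3+x_4$. So there are exactly $Q_\Gamma(F)$ quadruples in $Y^4$ with
$y_1+y_2=y_3+y_4$. Let $c,C$ and $Y'\subseteq Y$ be as in
Theorem~\ref{thm:bsg}; note that $Y'\ne\emptyset$. Theorem~\ref{thm:pr} with
$A=Y'$ and $B=-Y'$ gives $|Y'+Y'|\le C'|Y'|$, where $C'=C^2$.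

The group $\langle Y'\rangle$ is finitely generated and, as $D$ is
torsion-free, isomorphic to $\mathbf Z^m\subset\mathbf R^m$ for some $m$. Let
$d$ be the dimension of the affine span of $Y'$ in $\mathbf R^m$. By
Lemma~\ref{lem:freiman} and $|Y'|\ge d+1$,
\[
C'|Y'|\ge(d+1)|Y'|-\tfrac{d(d+1)}2\ge(d+1)|Y'|-\tfrac d2|Y'|
=\big(\tfrac d2+1\big)|Y'| ,
\]
so $d\le2C'-2$.

The group $E=\langle Y'-Y'\rangle$ is a subgroup of $\mathbf Z^m$ that spans a
$d$-dimensional real subspace, so it is free of rank $d$. Hence
$L=\varphi(E)$ is generated by $d$ elements. Put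
$A'=\varphi(Y')\subseteq F$; then $|A'|=|Y'|\ge cN$, because $\varphi$ is
injective on $Y$. As $L=\langle A'-A'\rangle\le F$ contains a translate of
$A'$, we get $|L|\ge cN$ and $[F:L]\le1/c$. A finite group of order at most
$1/c$ is generated by at most $\log_2(1/c)$ elements, because adjoining an
element outside the subgroup generated so far at least doubles the order of
that subgroup. Applied to $F/L$, this gives
\[
\operatorname{rk}F\le d+\log_2(1/c)\le2C'-2+\log_2(1/c)=:R(\eta).\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]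
Proposition~\ref{prop:energy} provides $\eta>0$ with
$Q_\Gamma(F)\ge\eta|F|^3$ for all $F\in\mathcal F$.
Proposition~\ref{prop:rank}, applied to $\Gamma|_F$, gives
$\operatorname{rk}F\le R(\eta)$ for all $F\in\mathcal F$.
\end{proof}

\section{Necessary conditions}\label{sec:nec}

Let $H$ be torsion-free with divisible hull $D$, let $X=D/H$, and put
$p^{-1}H=\{d\in D:pd\in H\}$. Multiplication by $p$ is an automorphism of $D$
that carries $p^{-1}H$ to $H$ and $H$ to $pH$, so it induces an isomorphism
\begin{equation}\label{eq:socle}
X[p]=p^{-1}H/H\;\cong\;H/pH .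
\end{equation}
Thus Theorem~\ref{thm:A}, applied to finite subgroups of the groups $X[p]$,
bounds the dimensions of the groups $H/pH$.

\begin{proposition}\label{prop:tf}
Let $H$ be torsion-free with divisible hull $D$. If some cross section
$\Gamma:D/H\to D$ is Bohr continuous at a single point, then
$\sup_p\dim_{\mathbf F_p}H/pH<\infty$.
\end{proposition}

\begin{proof}
Let $X=D/H$, let $\varphi:D\to X$ be the quotient map, and let $x_0$ be a
point of continuity. Put $\Gamma'(x)=\Gamma(x+x_0)-\Gamma(x_0)$. Then
$\varphi(\Gamma'(x))=x$, and $\Gamma'$ is continuous at $0$ because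
translations are homeomorphisms. Since $D$ is torsion-free,
Theorem~\ref{thm:A} applies to the family $\mathcal F$ of all finite subgroups
of all $X[p]$, $p$ prime, and to the restriction of $\Gamma'$ to
$\bigcup\mathcal F$. A finite subgroup $F$ of $X[p]$ is an
$\mathbf F_p$-vector space with $\operatorname{rk}F=\dim_{\mathbf F_p}F$. Thus
$\sup_p\dim_{\mathbf F_p}X[p]<\infty$, and the claim follows from
\eqref{eq:socle}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}, necessity]
Let $H=\prod_p\mathbf Z_p^{n_p}$. Since $p$ is invertible in $\mathbf Z_q$ for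
$q\ne p$, we have $pH=p\mathbf Z_p^{n_p}\times\prod_{q\ne p}\mathbf Z_q^{n_q}$
and $\dim_{\mathbf F_p}H/pH=n_p$. By Proposition~\ref{prop:tf}, a cross
section that is continuous at one point forces $(n_p)$ to be bounded.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:general}(a)]
Torsion in $H$ puts torsion into $D$, where Theorem~\ref{thm:A} does not apply;
we divide it out. Let $D$ be the divisible hull of $H$, $\varphi:D\to X=D/H$ the
quotient map, and $\Gamma$ a continuous cross section. Let
$\rho:D\to D'=D/t(D)$ be the projection and
$H'=\rho(H)\cong H/(H\cap t(D))=H/t(H)$. The group $D'$ is divisible and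
torsion-free, and $D'/H'$ is torsion because $D/H$ is. So $D'$ is the divisible
hull of $H'$. Moreover
\[
D'/H'\cong D/(H+t(D))\cong X/\varphi(t(D)) .
\]
Let $\varphi':D'\to D'/H'$ and $\pi:X\to D'/H'$ be the resulting quotient maps,
so that $\varphi'\circ\rho=\pi\circ\varphi$ and $\ker\pi=\varphi(t(D))$. The
group $t(D)$ is divisible, hence so is $\varphi(t(D))$, which is therefore a
direct summand of $X$. So there is a homomorphism $\lambda:D'/H'\to X$ with
$\pi\circ\lambda=\mathrm{id}$. The map $\rho\circ\Gamma\circ\lambda$ is Bohr
continuous, and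
\[
\varphi'\circ\rho\circ\Gamma\circ\lambda
=\pi\circ\varphi\circ\Gamma\circ\lambda=\pi\circ\lambda=\mathrm{id}.
\]
Thus the torsion-free group $H'\cong H/t(H)$ is ccs. Since
$H'/pH'\cong H/(t(H)+pH)$, the claim follows from
Proposition~\ref{prop:tf}.
\end{proof}

\section{Sufficient conditions}\label{sec:suff}

For a positive result we transport the section of Lemma~\ref{lem:sigma} to
$D/H$. The elements $h_1,\dots,h_N$ of Theorem~\ref{thm:general}(b) define a
map $(\mathbf Q/\mathbf Z)^N\to D/H$, and it is enough to split this map by a
homomorphism. Splitting can be done one prime at a time; that is why we ask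
that the same $N$ elements generate $H/pH$ for every $p$.

\begin{proof}[Proof of Theorem~\ref{thm:general}(b)]
Let $D$ be the divisible hull of the torsion-free group $H$, let
$\varphi:D\to X=D/H$ be the quotient map, and let $X_p$ be the $p$-primary
part of the torsion group $X$. Let $e_1,\dots,e_N$ be the standard basis of
$\mathbf Q^N$ and $j:\mathbf Q^N\to D$ the $\mathbf Q$-linear map with
$j(e_i)=h_i$. It maps $\mathbf Z^N$ into $H$ and so induces
$\bar j:(\mathbf Q/\mathbf Z)^N\to X$.

Fix $p$, and choose $I_p\subseteq\{1,\dots,N\}$ such that the images of the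
$h_i$, $i\in I_p$, form a basis of $H/pH$. Let
$\bar j_p:\mathbf Z(p^\infty)^{I_p}\to X_p$ be the restriction of $\bar j$,
where $\mathbf Z(p^\infty)$ is the $p$-primary part of $\mathbf Q/\mathbf Z$.
We claim that $\bar j_p$ is an isomorphism. It sends the class of
$\frac1pe_i$ to $\frac1ph_i+H$, which corresponds to $h_i+pH$ under
\eqref{eq:socle}. By the choice of $I_p$, the map $\bar j_p$ restricts to an
isomorphism between the subgroups of elements killed by $p$.
\begin{itemize}
\item \emph{Injectivity.} A nonzero kernel, being a $p$-group, would contain an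
element of order $p$.
\item \emph{Surjectivity.} The image is divisible, so
$X_p=\operatorname{im}\bar j_p\oplus K$ for some $K$. As
$X_p[p]\subseteq\operatorname{im}\bar j_p$, we have $K[p]=0$, and $K=0$ since
$K$ is a $p$-group.
\end{itemize}
The inverses of the $\bar j_p$, followed by the inclusions
$\mathbf Z(p^\infty)^{I_p}\subseteq\mathbf Z(p^\infty)^N$, combine to a
homomorphism
\[
\iota:X=\bigoplus_pX_p\longrightarrow
\bigoplus_p\mathbf Z(p^\infty)^N=(\mathbf Q/\mathbf Z)^N,
\qquad\bar j\circ\iota=\mathrm{id}_X .
\]
Put $\Gamma=j\circ\sigma^N\circ\iota$ with $\sigma$ from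
Lemma~\ref{lem:sigma}. The map
$\sigma^N:(\mathbf Q/\mathbf Z)^N\to\mathbf Q^N$ is Bohr continuous because
the Bohr topology is compatible with finite products, and $j$ and $\iota$ are
homomorphisms. So $\Gamma$ is Bohr continuous. Since $\sigma^N(z)$ represents
$z$, we have $\varphi(\Gamma(x))=\bar j(\iota(x))=x$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}, sufficiency]
Let $n_p\le N$ for all $p$. For $1\le i\le N$ let
$h_i\in H=\prod_p\mathbf Z_p^{n_p}$ have as its $p$-component the $i$-th
standard basis vector if $i\le n_p$, and $0$ otherwise. The images of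
$h_1,\dots,h_N$ generate $H/pH\cong\mathbf F_p^{n_p}$ for every $p$. Apply
Theorem~\ref{thm:general}(b).
\end{proof}

\begin{remark}\label{rem:natural}
For unbounded $(n_p)$ we can still define $h_i$ for all $i\ge1$ by the same
rule, put $I_p=\{1,\dots,n_p\}$, and obtain a cross section
$\Gamma=j\circ\sigma^{(\mathbf N)}\circ\iota$ through
$(\mathbf Q/\mathbf Z)^{(\mathbf N)}$ and $\mathbf Q^{(\mathbf N)}$, where
$\sigma^{(\mathbf N)}$ applies $\sigma$ in each coordinate. Only the continuity
of $\sigma^{(\mathbf N)}$ is lost (Example~\ref{ex:two}). That this $\Gamma$ is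
not Bohr continuous at $0$ can be seen from Proposition~\ref{prop:energy}
alone, applied to the family of the finite groups $F=X[p]$. On $X[p]$ we have
$\Gamma(x)=\sum_{i\le n_p}\sigma(\iota(x)_i)h_i$, and $\iota$ identifies $X[p]$
with $(\frac1p\mathbf Z/\mathbf Z)^{n_p}$. The elements $h_1,\dots,h_{n_p}$ are
linearly independent over $\mathbf Q$, as their $p$-components show, so a
quadruple is preserved exactly if it is preserved by $\sigma$ in every
coordinate. In one coordinate, $\sigma$ maps $\frac1p\mathbf Z/\mathbf Z$ onto
$p$ consecutive multiples of $\frac1p$. Counting $u_1+u_2=u_3+u_4$ in an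
interval of $p$ integers by the value of the sum, we find
\[
p^2+2\sum_{j=1}^{p-1}j^2=\frac{2p^3+p}3
\]
preserved quadruples out of $p^3$. Hence
$Q_\Gamma(F)=\big(\frac23+\frac1{3p^2}\big)^{n_p}|F|^3
\le\big(\frac34\big)^{n_p}|F|^3$, and since $(n_p)$ is unbounded, these
proportions have no positive lower bound. Theorem~\ref{thm:main} says that no
other cross section is continuous either.
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:general}(c)]
Necessity is Proposition~\ref{prop:tf}. Conversely, let $H$ be torsion-free and
algebraically compact, that is, a direct summand of every group that contains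
it as a pure subgroup, and let $n_p=\dim_{\mathbf F_p}H/pH$ be bounded. Write
$H=E\oplus R$ with $E$ divisible and $R$ reduced; as a direct summand of $H$,
the group $R$ is again torsion-free and algebraically compact. By the structure
theorem \cite[\S40]{Fuchs}, $R\cong\prod_pR_p$, where $R_p$ is the $p$-adic
completion of a free $\mathbf Z_p$-module of rank
$\dim_{\mathbf F_p}R_p/pR_p$. Since $p$ acts invertibly on $R_q$ for
$q\neq p$, and $pE=E$, this rank equals $\dim_{\mathbf F_p}H/pH=n_p$. As
$n_p<\infty$, the free module is already complete and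
$R_p\cong\mathbf Z_p^{n_p}$. So $R$ is ccs by Theorem~\ref{thm:main}. If $D_R$
is the divisible hull of $R$, then $E\oplus D_R$ is the divisible hull of $H$,
and $(E\oplus D_R)/H\cong D_R/R$. A continuous cross section $D_R/R\to D_R$
followed by the inclusion $D_R\to E\oplus D_R$ is a continuous cross section
for $H$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{CCS}
\emph{A class of abelian groups defined by continuous cross sections in the
Bohr topology},
\url{https://projecteuclid.org/download/pdf_1/euclid.rmjm/1181070026}.

\bibitem{Fuchs}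
Fuchs, \emph{Infinite Abelian Groups I}.

\bibitem{Gowers98}
Gowers, GAFA \textbf{8} (1998), 529--551.

\bibitem{Gowers01}
Gowers, GAFA \textbf{11} (2001), 465--588.

\bibitem{TV}
Tao and Vu, \emph{Additive Combinatorics}.

\end{thebibliography}

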